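# Slits of slope at most one and the mean smoothness of $\log(f(z)/z)$

## 1. The Koebe function and the logarithm of $k(z)/z$

Let $\Delta=\{z:|z|<1\}$ and
$$k(z)=\frac{z}{(1-z)^2}=\frac14\left[\left(\frac{1+z}{1-z}\right)^2-1\right].$$
Since $(1+z)/(1-z)$ maps $\Delta$ one-to-one onto the right half-plane, and squaring maps that half-plane one-to-one onto the plane without $(-\infty,0]$, the function $k$ is univalent and omits exactly the ray $(-\infty,-\frac14]$. It grows as fast as a normalized univalent function can. How rough is its logarithm on the unit circle?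

Take the branch of $\log(k(z)/z)$ that vanishes at $0$. It is $-2\log(1-z)=\sum_{n\ge1}\frac2n z^n$. For $g=\sum c_nz^n$ in $H^2$, Parseval's formula gives
$$\int_{-\pi}^{\pi}|g(e^{i(\theta+t)})-g(e^{i\theta})|^2\,d\theta=2\pi\sum_n|c_n|^2\,|e^{int}-1|^2,\qquad |e^{int}-1|^2=4\sin^2\tfrac{nt}2=2(1-\cos nt).$$
With $c_n=2/n$ and the Fourier series $\sum_{n\ge1}\frac{\cos nt}{n^2}=\frac{\pi^2}6-\frac{\pi t}2+\frac{t^2}4$ for $0\le t\le2\pi$, the right side is
$$16\pi\sum_{n\ge1}\frac{1-\cos nt}{n^2}=8\pi^2t-4\pi t^2,\qquad 0\le t\le 2\pi. \tag{1}$$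
So the $L^2$ modulus of continuity of $\log(k/z)$ is of exact order $t^{1/2}$.

The same number shows up in the derivative. We have $zk'/k=(1+z)/(1-z)=1+2\sum_{n\ge1}z^n$, hence
$$\int_{-\pi}^{\pi}\left|\frac{zk'(z)}{k(z)}\right|^2d\theta=2\pi\Big(1+\frac{4r^2}{1-r^2}\Big)=2\pi\,\frac{1+3r^2}{1-r^2},\qquad z=re^{i\theta}. \tag{2}$$
This is of exact order $1/(1-r)$. The talk is about which univalent functions are no rougher than $k$ in this sense, and about what the shape of the omitted set has to do with it.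

## 2. Extreme points of $S$ and the class $\Lambda^2_{1/2}$

**Definition (the class $S$).** $S$ is the set of functions $f$ analytic and univalent in $\Delta$ with $f(0)=0$, $f'(0)=1$. It is a subset of the linear space $H(\Delta)$ of all functions analytic in $\Delta$, with the topology of locally uniform convergence.

**Definition (extreme point).** A function $f\in S$ is an *extreme point of $S$* if it cannot be written as $f=tg+(1-t)h$ with $g,h\in S$, $g\ne h$, $0<t<1$.

The set $S$ is not assumed convex; only the decompositions with both terms in $S$ count. For instance $z=\frac12(z+\frac12z^2)+\frac12(z-\frac12z^2)$, and $z\pm\frac12z^2$ are univalent because $(z_1-z_2)\big(1\pm\frac12(z_1+z_2)\big)\ne0$ for $z_1\neq z_2$ in $\Delta$. So $f(z)=z$ is not an extreme point. The Koebe function is one: if $k=tg+(1-t)h$, the second coefficients satisfy $2=ta_2(g)+(1-t)a_2(h)$, and $|a_2|\le2$ on $S$ by Bieberbach's theorem, so $a_2(g)=a_2(h)=2$, and the equality case of that theorem gives $g=h=k$.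

**Definition (mean smoothness).** $\Lambda^2_{1/2}$ consists of the functions $g\in H^2$ whose boundary function satisfies
$$\Big(\int_{-\pi}^{\pi}|g(e^{i(\theta+t)})-g(e^{i\theta})|^2\,d\theta\Big)^{1/2}=O(|t|^{1/2}),\qquad t\to0. \tag{3}$$

By (1), $\log(k(z)/z)\in\Lambda^2_{1/2}$. For $f\in S$, $\log(f(z)/z)$ always means the branch vanishing at $0$. Write
$$I_f(r)=\int_{-\pi}^{\pi}\left|\frac{rf'(re^{i\theta})}{f(re^{i\theta})}\right|^2d\theta .$$
Then
$$\log\frac{f(z)}z\in\Lambda^2_{1/2}\iff I_f(r)=O\Big(\frac1{1-r}\Big),\quad r\to1. \tag{4}$$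
The reason is short. Let $\log(f(z)/z)=\sum_{n\ge1} c_nz^n$ and $b_n=n^2|c_n|^2$. As $zf'/f=1+\sum nc_nz^n$, we have $I_f(r)=2\pi(1+\sum b_nr^{2n})$. Put $B_N=\sum_{n\le N}b_n$. Both sides of (4) say that $B_N=O(N)$.

* If $I_f(r)\le C/(1-r)$, take $r=1-\frac1N$ with $N\ge2$; since $(1-\frac1N)^{2N}\ge\frac1{16}$, we get $B_N=O(N)$. Conversely, $B_N\le C'N$ gives $\sum b_nr^{2n}=(1-r^2)\sum B_nr^{2n}\le C'r^2/(1-r^2)$.
* If $B_N\le C'N$, then $\sum_{n\le1/t}|c_n|^2n^2t^2\le C't$, and summing over the ranges $2^j/t<n\le2^{j+1}/t$, $j\ge0$, gives $\sum_{n>1/t}|c_n|^2\le\sum_j C'\frac{2^{j+1}}{t}\cdot\frac{t^2}{4^j}=4C't$. As $4\sin^2\frac{nt}2\le\min(4,n^2t^2)$, (3) follows (and $\sum|c_n|^2<\infty$). Conversely, $4\sin^2\frac{nt}2\ge\frac4{\pi^2}n^2t^2$ for $0<nt\le1$, so (3) gives $t^2B_N=O(t)$ with $t=1/N$.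

The problem is taken from the paper "Integral means of derivatives of monotone slit mappings".

**Problem.** Is $\log(f(z)/z)\in\Lambda^2_{1/2}$ for every extreme point $f$ of $S$?

Some facts set the stage; none of them will be used. For every $f\in S$ one has $I_f(r)=O\big(\frac1{1-r}\log\frac1{1-r}\big)$, so only a logarithm is at stake. Hayman constructed $f\in S$ with $\log(f(z)/z)\notin\Lambda^2_{1/2}$, so the logarithm matters. With $M(r,f)=\max_{|z|=r}|f(z)|$, the limit $\alpha(f)=\lim_{r\to1}(1-r)^2M(r,f)\in[0,1]$ is called the Hayman index ($\alpha(k)=1$, while $\alpha=0$ for $z/(1-z)$); Duren and Leung showed that $\log(f(z)/z)\in\Lambda^2_{1/2}$ if $\alpha(f)>0$. Finally $\log(f(z)/z)\in\Lambda^2_{1/2}$ when $f$ is an extreme point of the closed convex hull of $S$. The problem concerns the extreme points of $S$ itself.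

The answer is yes, with a uniform bound. Here are the statements that we shall prove.

**Theorem 1.** Let $f$ be an extreme point of $S$. Then $\mathbb C\setminus f(\Delta)=\{e^{u+i\varphi(u)}:u\ge u_0\}$ with $\varphi$ real and $|\varphi(u)-\varphi(u')|\le|u-u'|$ for all $u,u'\ge u_0$.

**Theorem 2.** For each $L\ge0$ there is $C(L)$, depending only on $L$, such that if $f\in S$ and $\mathbb C\setminus f(\Delta)=\{e^{u+i\varphi(u)}:u\ge u_0\}$ with $\varphi$ Lipschitz with constant $L$, then $I_f(r)\le C(L)/(1-r)$ for $0<r<1$.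

**Corollary.** There is an absolute constant $C=C(1)$ with $I_f(r)\le C/(1-r)$, $0<r<1$, for every extreme point $f$ of $S$. In particular $\log(f(z)/z)\in\Lambda^2_{1/2}$. The same bound holds on the closure of the set of extreme points.

**Proof of the Corollary from Theorems 1 and 2.** Theorem 1 puts us in Theorem 2 with $L=1$, and (4) gives the smoothness. If $f_n\to f$ locally uniformly in $S$, then $f_n/z\to f/z$ locally uniformly with $f/z$ zero-free, so $zf_n'/f_n\to zf'/f$ uniformly on $|z|=r$, and $I_{f_n}(r)\to I_f(r)$. So the bound passes to the closure. $\blacksquare$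

**Theorem 3.** There is $f\in S$ whose omitted set is an arc $\{e^{u+i\varphi(u)}:u\ge u_0\}$ with $\varphi$ continuous and bounded, but $\log(f(z)/z)\notin\Lambda^2_{1/2}$.

Theorem 3 is not needed for the answer. It shows why the Lipschitz condition in Theorem 1 has to be found.

## 3. Logarithmic spirals

A family of slits of every slope can be computed by hand. Let $|\lambda|<\pi/2$, $s=1+e^{-2i\lambda}=2e^{-i\lambda}\cos\lambda$ and
$$f_\lambda(z)=z(1-z)^{-s},\qquad \frac{zf_\lambda'}{f_\lambda}=1+\frac{sz}{1-z}.$$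
For $\lambda=0$ this is $k$. We have $\mathrm{Re}\big(e^{i\lambda}zf_\lambda'/f_\lambda\big)=\cos\lambda\,\mathrm{Re}\frac{1+z}{1-z}>0$, so $f_\lambda\in S$ by the classical criterion for spirallike functions. At $z=e^{i\theta}$, $0<\theta<2\pi$, put $x=\log(2\sin\frac\theta2)$ and $\psi=\frac{\theta-\pi}2$. Then $\log(1-e^{i\theta})=x+i\psi$, and $i\theta=i\pi+2i\psi$, so a logarithm of $f_\lambda(e^{i\theta})$ is
$$i\pi+i\psi(2-s)-sx=i\pi-2e^{-i\lambda}(\psi\sin\lambda+x\cos\lambda),$$
because $2-s=1-e^{-2i\lambda}=2ie^{-i\lambda}\sin\lambda$. The real number $t=-2(\psi\sin\lambda+x\cos\lambda)$ depends continuously on $\theta$ and tends to $+\infty$ at both ends, so it fills some $[t_0,\infty)$. The boundary values fill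
$$\Sigma=\{e^{u+i\varphi(u)}:u\ge u_0\},\qquad \varphi(u)=\pi-u\tan\lambda .$$
As $z\to1$, $|f_\lambda|\to\infty$, because $\mathrm{Re}\,s>0$ and $\arg(1-z)$ is bounded. So the finite boundary points of $f_\lambda(\Delta)$ lie on $\Sigma$. As $\mathbb C\setminus\Sigma$ is connected and meets $f_\lambda(\Delta)$, it is contained in $f_\lambda(\Delta)$. No point of $\Sigma$ is a value in $\Delta$: if $f_\lambda(z_1)=f_\lambda(e^{i\theta})$ with $z_1\in\Delta$, then, as $f_\lambda$ is analytic and nonconstant near $e^{i\theta}$, values at points of $\Delta$ near $e^{i\theta}$ would also be taken near $z_1$, against univalence. So $f_\lambda$ omits exactly a logarithmic spiral, whose slope in the coordinate $\log w$ is $-\tan\lambda$.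

Every one of them satisfies $I_{f_\lambda}(r)=2\pi\big(1+4\cos^2\lambda\,\frac{r^2}{1-r^2}\big)$. Theorem 1 says that $f_\lambda$ is not an extreme point once $|\lambda|>\pi/4$. Where the angle $45^\circ$ comes from will be visible in Section 6.

## 4. Two omitted points of equal modulus

From here to the end of Section 8, $f$ is an extreme point of $S$, $D=f(\Delta)$, $\Gamma=\mathbb C\setminus D$. Note $0\notin\Gamma$.

For $\alpha\ne\beta$ put $m=\frac{\alpha+\beta}2$, $\ell=\frac{\beta-\alpha}2$, $W=\frac{w-m}\ell$. Then $w-\alpha=\ell(W+1)$ and $w-\beta=\ell(W-1)$. If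
$$R^2=\frac{w-\alpha}{w-\beta}=\frac{W+1}{W-1},\qquad\zeta=\frac{R+1}{R-1},$$
then $\zeta+\frac1\zeta=\frac{2(R^2+1)}{R^2-1}=2W$, so
$$w=m+\frac\ell2\Big(\zeta+\frac1\zeta\Big),\qquad \frac{d\zeta}{dw}=\frac{2\zeta^2}{\ell(\zeta^2-1)}. \tag{5}$$
In particular $\zeta$ determines $w$. If $\alpha=-1$, $\beta=1$, this is the Joukowski map $w=\frac12(\zeta+1/\zeta)$.

**Step A (Brickman): no two distinct points of $\Gamma$ have equal modulus.** The purpose is to split $f$ when it omits two such points. Suppose $\alpha\ne\beta$ in $\Gamma$ and $|\alpha|=|\beta|$. Since $D$ is simply connected and $\frac{w-\alpha}{w-\beta}$ has neither zeros nor poles in $D$, a branch $R$ exists on $D$. There $R^2\ne1$, because $\alpha\neq\beta$. So $\zeta$ is analytic, finite, nonzero on $D$, and injective by (5). Put $A=\frac\ell2\zeta$ and $B=\frac\ell{2\zeta}$. Both are univalent on $D$ and $w=m+A+B$.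

Now $R(0)^2=\alpha/\beta$ is unimodular and $\ne1$, so $R(0)=e^{i\sigma}\ne\pm1$ and $\zeta(0)=\frac{e^{i\sigma}+1}{e^{i\sigma}-1}=-i\cot\frac\sigma2$ is finite, nonzero and imaginary. By (5),
$$\tau:=A'(0)=\frac{\zeta(0)^2}{\zeta(0)^2-1}=\frac{\cot^2(\sigma/2)}{\cot^2(\sigma/2)+1}=\cos^2\frac\sigma2\in(0,1),\qquad B'(0)=1-\tau .$$
Hence $g=(A\circ f-A(0))/\tau$ and $h=(B\circ f-B(0))/(1-\tau)$ are in $S$. Evaluating $w=m+A+B$ at $w=0$ gives $m+A(0)+B(0)=0$, so $f=\tau g+(1-\tau)h$. If $g=h$, then $\frac{\zeta}{\tau}-\frac{1}{(1-\tau)\zeta}$ is constant on $D$; so $\zeta$ satisfies a nontrivial quadratic equation with constant coefficients and is constant, against injectivity. So $g\ne h$ and $f$ is not extreme, a contradiction.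

**Step B: $\Gamma$ is a graph in logarithmic coordinates.** This turns Step A into a parametrization. The set $\Gamma\cup\{\infty\}$ is the complement in $\hat{\mathbb C}$ of a simply connected domain, so it is compact and connected, and it contains finite points because $D\ne\mathbb C$. By Step A, $w\mapsto|w|$ is a continuous injection of it into $[0,\infty]$, hence a homeomorphism onto its image. The image is compact and connected and contains $\infty$ and finite points, so it is $[\rho_0,\infty]$, and $\rho_0>0$ since $0\in D$. So $\Gamma$ has exactly one point of each modulus $e^u$, $u\ge u_0=\log\rho_0$, depending continuously on $u$; lifting the argument,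
$$\Gamma=\{e^{u+i\varphi(u)}:u\ge u_0\},\qquad\varphi\ \text{continuous}.$$

## 5. Logarithmic area of Green layers, and what continuity of $\varphi$ does not give

With the slit in hand, the natural attempt is to prove the estimate of $I_f$ from Step B alone. First we translate it into geometry.

For $E\subset\mathbb C\setminus\{0\}$ call $\iint_E|w|^{-2}dA(w)$ its *logarithmic area*; with $w=e^{u+iv}$ it is ordinary area in the $(u,v)$ plane, each point of $E$ counted once. For $f\in S$ and $0<\rho_1<\rho_2<1$, univalence gives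
$$\int_{\rho_1}^{\rho_2}I_f(\rho)\frac{d\rho}\rho=\iint_{\rho_1<|z|<\rho_2}\left|\frac{f'}f\right|^2dA=\iint_{f(\{\rho_1<|z|<\rho_2\})}\frac{dA(w)}{|w|^2}. \tag{6}$$
Let $G(w)=\log(1/|f^{-1}(w)|)$, the Green function of $f(\Delta)$ with pole $0$. The image of the annulus is a layer between two level lines of $G$. Let $\frac12\le r<1$, $\delta=1-r$, $r'=\frac{1+r}2$. The mean $I_f$ is nondecreasing because $zf'/f$ is analytic, and $\log(r'/r)\ge r'-r=\frac{1-r}2$. So
$$\frac{1-r}2I_f(r)\le T(r):=\text{logarithmic area of }f(\{r<|z|<r'\}), \tag{7}$$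
and on this image $\frac\delta2\le G\le2\delta$, because $\log\frac1{r'}\ge1-r'=\frac\delta2$ and $\log\frac1r\le\frac{1-r}r\le2\delta$. So it is enough to bound the logarithmic area of the layer $\{\delta/2\le G\le2\delta\}$ (away from $0$) by a constant independent of $\delta$.

For $k$ one sees why this is true. Here $z=\frac{q-1}{q+1}$ with $q=\sqrt{1+4w}$, so $G=\mathrm{Re}\log\frac{q+1}{q-1}=\mathrm{Re}\,\frac2q+O(|q|^{-3})$. With $w=e^{u+iv}$, $|v|<\pi$, to leading order $G\approx e^{-u/2}\cos\frac v2$. On the vertical line of abscissa $u$, the largest value of $G$ is about $e^{-u/2}$, so the layer ends near $u^*=2\log(2/\delta)$. To the left of $u^*$ the layer occupies on that line only points at distance of order at most $\delta e^{u/2}$ from the slits, that is, of order $e^{-(u^*-u)/2}$. Summing the geometric decay gives a bounded area.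

So two things are needed for a general slit: that the maximum of $G$ on $|w|=e^u$ decays exponentially in $u$, and that on each line, $G$ rises from $0$ at the slit to nearly its maximum at a controlled rate. The first will turn out to hold for every univalent function with unbounded image (Lemma 3). The second is where continuity of $\varphi$ is not enough. If the graph of $\varphi$ has narrow bumps of height $\pi$ and width about $\varepsilon$, the domain has narrow fingers. In a finger $G$ falls off like $e^{-v/\varepsilon}$. So $G$ passes the level $\delta$ inside the finger even when its maximum on the line is much larger than $\delta$, and the layer picks up a disc of radius comparable to $\varepsilon$. With about $P$ fingers of width about $1/P$ over a unit interval of $u$, that interval contributes area about $1/P$ instead of something exponentially small. Letting $P$ be about the distance of that interval from $u^*$, the contributions form a harmonic series. Section 10 makes this a proof of Theorem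 3. So Step A does not suffice, and extremality has to be used again to exclude steep slits.

## 6. An unbalanced splitting

Why does Step A see only points of equal modulus? In its splitting the weights are forced: $\tau=A'(0)=\frac{\zeta(0)^2}{\zeta(0)^2-1}$. This lies in $(0,1)$ only if $\zeta(0)^2<0$, that is, $\zeta(0)$ is imaginary, that is, $|R(0)|=1$ and $|\alpha|=|\beta|$. For other pairs the weights are not real numbers in $(0,1)$.

The way out is to give up the symmetric roles of $\zeta$ and $1/\zeta$. Let $g$ be the normalized multiple of $1/\zeta\circ f$ only, choose $\tau\in(0,1)$ *freely*, and define $h=(f-\tau g)/(1-\tau)$. The function $g$ is univalent for free; the question is whether $h$ is. The computation below shows that $h$ is univalent as soon as the product $\zeta_1\zeta_2$ of two values of $\zeta$ never equals $s=1+\tau(\zeta_0^2-1)$, where $\zeta_0=\zeta(0)$. So a lower bound $|\zeta|>\kappa$ on $D$ makes room: every $\tau$ with $|s|\le\kappa^2$ splits $f$. The lower bound depends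 on the shape of $\Gamma$ between $\alpha$ and $\beta$. If that piece is a straight segment, $\zeta$ maps its complement onto $|\zeta|>1$, and $\kappa=1$; in general $\kappa$ is governed by the smallest ellipse with foci $\alpha,\beta$ that contains the piece.

One can already see the angle $45^\circ$. For a nearly straight piece, $\kappa\approx1$. If $\alpha=e^a$, $\beta=e^b$ with $\delta=b-a$ small, we shall find $\zeta_0^2-1\approx16/\delta^2$. Then $|1+16\tau/\delta^2|<1$ for small $\tau>0$ exactly when $\mathrm{Re}\,\delta^{-2}<0$, that is, when the chord $\delta$ makes an angle of more than $45^\circ$ with the $u$-axis.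

**Lemma 1.** Let $\alpha\ne\beta$ be points of $\Gamma$, $\gamma\subset\Gamma$ the subarc joining them,
$$E=\max_{w\in\gamma}\frac{|w-\alpha|+|w-\beta|}{|\alpha-\beta|}\ge1,\qquad\kappa=\kappa(E)=E-\sqrt{E^2-1}\in(0,1].$$
On $Y=\hat{\mathbb C}\setminus\gamma$ take the branch $R$ with $R(\infty)=1$, and let $\zeta=\frac{R+1}{R-1}$, $\zeta_0=\zeta(0)$. Then $|\zeta|>\kappa$ on $Y$, and there is no $\tau\in(0,1)$ with $|1+\tau(\zeta_0^2-1)|\le\kappa^2$.

**Step C1: $\zeta$ on the complement of $\gamma$.** We check that $\zeta$ is well defined and injective. An arc does not separate the sphere, so $Y$ is a domain, and it is simply connected because its complement is connected. The function $\frac{w-\alpha}{w-\beta}$ has no zeros or poles on $Y$, so $R$ exists. $R^2=1$ holds only at $\infty$, where $R=1$; hence $R\ne-1$ on $Y$. So $\zeta$ is meromorphic on $Y$, nonzero, injective by (5), with its only pole at $\infty$.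

**Step C2: the lower bound $|\zeta|>\kappa$.** From $W\mp1=\frac{(\zeta\mp1)^2}{2\zeta}$ we get
$$\frac{2(|w-\alpha|+|w-\beta|)}{|\alpha-\beta|}=|W-1|+|W+1|=\frac{|\zeta-1|^2+|\zeta+1|^2}{2|\zeta|}=|\zeta|+\frac1{|\zeta|}. \tag{8}$$
Note $\kappa+1/\kappa=2E$. The set
$$O=\{\infty\}\cup\{w:|w-\alpha|+|w-\beta|>E|\alpha-\beta|\}$$
is the exterior of an ellipse or of a segment. It is connected, and $O\subset Y$ by the definition of $E$. On $O$, by (8), $|\zeta|+1/|\zeta|>2E$, so $|\zeta|<\kappa$ or $|\zeta|>1/\kappa$. As $\zeta(O)$ is connected and contains $\infty$, $|\zeta|>1/\kappa$ on $O$. If some $w\in Y$ had $|\zeta(w)|<\kappa$, then $w\neq\infty$ and $|\zeta(w)|+1/|\zeta(w)|>2E$, so $w\in O$ by (8), whence $|\zeta(w)|>1/\kappa\ge\kappa$, a contradiction. So $|\zeta|\ge\kappa$ on $Y$, and $|\zeta|>\kappa$ because $\zeta(Y)$ is open.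

**Step C3: the splitting.** Here we use extremality. The values $\zeta=1,-1$ correspond to $w=\beta,\alpha$, so $\zeta_0^2\ne1$. Suppose $\tau\in(0,1)$ and $s=1+\tau(\zeta_0^2-1)$ satisfies $|s|\le\kappa^2$. Since $D\subset Y\setminus\{\infty\}$, $\zeta$ is analytic and nonzero on $D$. Put
$$g=-\frac{\ell(\zeta_0^2-1)}2\left(\frac1{\zeta\circ f}-\frac1{\zeta_0}\right),\qquad h=\frac{f-\tau g}{1-\tau}.$$
By (5), $(1/\zeta)'(0)=-\frac{\zeta'(0)}{\zeta_0^2}=-\frac2{\ell(\zeta_0^2-1)}$. So $g(0)=0$, $g'(0)=1$, and $g\in S$ because $1/\zeta$ is injective. Also $h(0)=0$, $h'(0)=1$. For $z_1\ne z_2$ in $\Delta$ let $\zeta_i=\zeta(f(z_i))$. Then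
$$f(z_1)-f(z_2)=\frac\ell2(\zeta_1-\zeta_2)\Big(1-\frac1{\zeta_1\zeta_2}\Big),\qquad g(z_1)-g(z_2)=\frac{\ell(\zeta_0^2-1)}2\cdot\frac{\zeta_1-\zeta_2}{\zeta_1\zeta_2},$$
hence
$$(1-\tau)\big(h(z_1)-h(z_2)\big)=\frac\ell2\cdot\frac{\zeta_1-\zeta_2}{\zeta_1\zeta_2}\,(\zeta_1\zeta_2-s)\ne0, \tag{9}$$
because $|\zeta_1\zeta_2|>\kappa^2\ge|s|$ and $\zeta_1\neq\zeta_2$. So $h\in S$ and $f=\tau g+(1-\tau)h$. If $g=h$, then $f=g$, so on $D$ the variable $w$ is an affine function of $1/\zeta$; with (5) this gives $\frac\ell2\zeta+c_1\zeta^{-1}+c_2=0$ with constants $c_1,c_2$, so $\zeta$ is constant on $D$, a contradiction. Hence $g\ne h$ and $f$ is not extreme, a contradiction. $\square$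

## 7. Short chords of the graph

Lemma 1 concerns $\alpha,\beta$ in the plane. We now let the two points come together, and read the result in the coordinate $\log w$.

**Lemma 2.** Let $a_n=x_n+i\varphi(x_n)\ne b_n=x_n'+i\varphi(x_n')$ both tend to $x+i\varphi(x)$. Put $\delta_n=b_n-a_n=|\delta_n|e^{i\eta_n}$ and $E_n^*=\max(|\xi-a_n|+|\xi-b_n|)/|\delta_n|$, the maximum over the part of the graph of $\varphi$ between $a_n$ and $b_n$. If $\limsup E_n^*\le E<\infty$ and $\limsup\cos2\eta_n<0$, then $\limsup|\sin2\eta_n|\ge\kappa(E)^2$.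

**Step D1: comparing ellipses.** We carry $E^*_n$ over to the plane. Apply Lemma 1 to $\alpha_n=e^{a_n}$, $\beta_n=e^{b_n}$ (distinct, as their moduli differ), with corresponding $E_n$, $\kappa_n=\kappa(E_n)$ and $\zeta_{0,n}$, written $\zeta_0$. The pieces of the graph shrink to the point $x+i\varphi(x)$, and since $e^\xi-e^{\xi'}=e^{\xi'}(e^{\xi-\xi'}-1)$ we have $|e^\xi-e^{\xi'}|=e^x|\xi-\xi'|(1+o(1))$ uniformly for $\xi,\xi'$ near that point. So $E_n=E_n^*(1+o(1))$. As $\kappa(\cdot)$ is continuous and decreasing, $\liminf\kappa_n\ge\kappa(E)>0$.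

**Step D2: the size of $\zeta_0$.** We need $\zeta_0^2-1$ asymptotically. By (8) at $w=0$,
$$|\zeta_0|+\frac1{|\zeta_0|}=\frac{2(|\alpha_n|+|\beta_n|)}{|\alpha_n-\beta_n|}\to\infty .$$
Since $|\zeta_0|>\kappa_n$ is bounded below, $|\zeta_0|\to\infty$. Next, $\zeta_0+1/\zeta_0=2W(0)$ and $W(0)=-\frac{\alpha_n+\beta_n}{\beta_n-\alpha_n}$, so
$$\zeta_0^2+2+\zeta_0^{-2}=4\left(\frac{e^{a_n}+e^{b_n}}{e^{b_n}-e^{a_n}}\right)^2=4\coth^2\frac{\delta_n}2,\qquad\text{hence}\qquad\zeta_0^2-1=\frac{16}{\delta_n^2}(1+o(1)). \tag{10}$$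

**Step D3: the best $\tau$.** We choose $\tau$ to make $|1+\tau(\zeta_0^2-1)|$ small. The minimum of $|1+xe^{-2i\eta}|$ over real $x$ is at $x=-\cos2\eta$. Accordingly let $\tau_n=-\cos(2\eta_n)|\delta_n|^2/16$, which lies in $(0,1)$ for large $n$ since $\limsup\cos2\eta_n<0$ and $\delta_n\to0$. By (10),
$$1+\tau_n(\zeta_0^2-1)=1-\cos(2\eta_n)e^{-2i\eta_n}+o(1)=\sin2\eta_n\,(\sin2\eta_n+i\cos2\eta_n)+o(1).$$
Its modulus is $|\sin2\eta_n|+o(1)$, and by Lemma 1 it exceeds $\kappa_n^2$. So $\limsup|\sin2\eta_n|\ge\kappa(E)^2$. $\square$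

## 8. From constant 10 to constant 1: end of the proof of Theorem 1

It is tempting to apply Lemma 2 at once to a steep chord. But so far $\varphi$ is only continuous. Between the ends of a steep chord the graph may wander far away, so that $E_n^*$ is not under control and $\kappa$ may be tiny. So we first prove a crude Lipschitz bound, with chords chosen so that $E_n^*$ is close to $1$; differentiability a.e. then gives the sharp one.

**Step E: $\varphi$ is Lipschitz with constant $10$.** Otherwise $|\varphi(b)-\varphi(a)|>10(b-a)$ for some $a<b$. If an interval has this property, one of its halves has it too. By repeated bisection there are nested intervals $[c_n,d_n]$ with $d_n-c_n\to0$ and $|\varphi(d_n)-\varphi(c_n)|>10(d_n-c_n)$, shrinking to a point $x\ge u_0$. Let $\varphi$ attain its minimum and its maximum on $[c_n,d_n]$ at $x_n$ and $x_n'$, and define $a_n,b_n$ as in Lemma 2; they are distinct and tend to $x+i\varphi(x)$. Put $\Delta x=x_n'-x_n$ and $\Delta\varphi=\varphi(x_n')-\varphi(x_n)$.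 Then $\Delta\varphi\ge|\varphi(d_n)-\varphi(c_n)|>10(d_n-c_n)\ge10|\Delta x|$.

The graph between $a_n$ and $b_n$ lies in the rectangle with opposite corners $a_n,b_n$, by the choice of minimum and maximum. For $\xi$ in this rectangle,
$$|\xi-a_n|+|\xi-b_n|\le|\Delta x|+\Delta\varphi\le1.1\,\Delta\varphi\le1.1|\delta_n|,$$
so $E_n^*\le1.1$. Further $|\tan\eta_n|>10$ (or $\eta_n=\frac\pi2$ is impossible, since $x_n\ne x_n'$), and $\cos2\eta=\frac{1-\tan^2\eta}{1+\tan^2\eta}$, $|\sin2\eta|=\frac{2|\tan\eta|}{1+\tan^2\eta}$ give $\cos2\eta_n\le-\frac{99}{101}$ and $|\sin2\eta_n|\le\frac{20}{101}<0.2$. But $\kappa(1.1)^2=(1.1-\sqrt{0.21})^2>0.4$. This contradicts Lemma 2.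

**Step F: the constant is $1$.** By Step E, $\varphi$ is differentiable almost everywhere. Suppose $|\varphi'(x)|=\mu>1$ at some $x>u_0$. Take $x_n=x$, $x_n'=x+\frac1n$. By differentiability the graph over $[x,x+\frac1n]$ lies within $o(\frac1n)$ of the chord, and $|\delta_n|\ge\frac1n$, so $E_n^*\to1$, and $\kappa(1)=1$. Also
$$\cos2\eta_n\to\frac{1-\mu^2}{1+\mu^2}<0,\qquad|\sin2\eta_n|\to\frac{2\mu}{1+\mu^2}<1 .$$
This contradicts Lemma 2 with $E=1$. So $|\varphi'|\le1$ almost everywhere. A Lipschitz function is the integral of its derivative, so $\varphi$ is Lipschitz with constant $1$. This proves Theorem 1. $\blacksquare$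

## 9. The Green function along a Lipschitz slit: proof of Theorem 2

**Setting.** In this section and the next, $D=\mathbb C\setminus\Gamma$, $\Gamma=\{e^{u+i\varphi(u)}:u\ge u_0\}$, $\varphi$ continuous; this is a simply connected domain, because $\Gamma\cup\{\infty\}$ is an arc on the sphere. Let $F:\Delta\to D$ be conformal with $F(0)=0$, $F'(0)=R_0>0$, and
$$G(w)=\log\frac1{|F^{-1}(w)|},\qquad X=\exp^{-1}(D)=\mathbb C\setminus\{u+i(\varphi(u)+2\pi k):u\ge u_0,\ k\in\mathbb Z\},\qquad\hat G=G\circ\exp .$$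
$\hat G$ is positive, harmonic and $2\pi i$-periodic on $X$. As $F$ is a homeomorphism of $\Delta$ onto $D$, $|F^{-1}(w)|\to1$ as $w\to\partial D$; so $\hat G$, extended by $0$, is continuous on $\overline X=\mathbb C$. For $k$, for instance, $X$ is the plane without the half-lines $u\ge-\log4$, $v\in\pi+2\pi\mathbb Z$.

For $u\ge u_0$ the line $\mathrm{Re}=u$ meets $X$ in the points
$$p_y(u)=u+i(\varphi(u)+y),\qquad0<y<2\pi,$$
and their $2\pi i$-translates. Put $\eta=\min(y,2\pi-y)$ and, for $u\ge u_0$, $N(u)=\sup\{G(w):w\in D,\ |w|\ge e^u\}$. So $\hat G(\xi)\le N(\mathrm{Re}\,\xi)$ whenever $\mathrm{Re}\,\xi\ge u_0$.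

Two tools are used. *Harnack:* $|\nabla\log h(\xi)|\le2/d$ for $h>0$ harmonic in $\{|\cdot-\xi|<d\}$. *Maximum principle on bounded open sets:* if $h_1,h_2$ are continuous on the closure, harmonic inside, and $h_1\le h_2$ on the boundary, then $h_1\le h_2$ (connectedness is not needed).

We also record that
$$\hat G\ge1\ \text{ on the line }\ \mathrm{Re}=u_0-1. \tag{11}$$
Indeed $G(w)-\log(e^{u_0}/|w|)$ extends harmonically to the disc $|w|<e^{u_0}$, which lies in $D$, and is $\ge0$ on its boundary; so $G(w)\ge\log(e^{u_0}/|w|)$ for $0<|w|<e^{u_0}$.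

**Lemma 3 (decay of $N$).** $N$ is continuous and nonincreasing on $[u_0,\infty)$, $N(u)<2$, the supremum is attained at a point with $|w|=e^u$, and
$$N(u')\le1.2\,e^{-(u'-u)/2}N(u),\qquad u_0\le u\le u'. \tag{12}$$
In particular $N(u)\to0$ as $u\to\infty$.

**Proof.** This uses only that $D$ is unbounded. $M(r)=M(r,F)$ is continuous and strictly increasing from $(0,1)$ onto $(0,\infty)$. Let $M(r_u)=e^u$. If $|F(z)|\ge e^u$, then $M(|z|)\ge e^u$, so $|z|\ge r_u$; and some $z$ with $|z|=r_u$ has $|F(z)|=e^u$. Hence $N(u)=\log(1/r_u)$, attained as claimed, and $N$ is continuous and nonincreasing.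

Since $F/R_0\in S$, we have $|zF'/F|\le\frac{1+r}{1-r}$ for $|z|=r$, so $\frac{d}{dr}\log|F(re^{i\theta})|=\frac1r\mathrm{Re}\frac{zF'}F\le\frac{1+r}{r(1-r)}=\frac d{dr}\log\frac r{(1-r)^2}$. So $|F(re^{i\theta})|(1-r)^2/r$ is nonincreasing in $r$ for each $\theta$, hence so is $M(r)(1-r)^2/r$, whose limit as $r\to0$ is $R_0$. As $\frac{(1-r)^2}r=\frac1r-2+r=4\sinh^2(\frac12\log\frac1r)$, taking $r=r_u$ shows that
$$e^u\,4\sinh^2\frac{N(u)}2\quad\text{is nonincreasing in }u\text{ and }\le R_0 .$$
By Koebe's one-quarter theorem $R_0\le4\operatorname{dist}(0,\partial D)=4e^{u_0}\le4e^u$. So $\sinh(N(u)/2)\le1$ and $N(u)\le2\operatorname{arsinh}1<2$. On $[0,\operatorname{arsinh}1]$ we have $x\le\sinh x\le1.2x$, because $\frac{\sinh x}x$ is increasing and $1/\operatorname{arsinh}1<1.2$. Hence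
$$\frac{N(u')}2\le\sinh\frac{N(u')}2\le e^{-(u'-u)/2}\sinh\frac{N(u)}2\le1.2\,e^{-(u'-u)/2}\,\frac{N(u)}2 .\qquad\square$$

**Lemma 4 (smallness near the slit).** Let $L\ge0$, $a>0$, $(1+L)a\le1$, $u-a\ge u_0$, and suppose $|\varphi(x)-\varphi(u)|\le L|x-u|$ for $|x-u|\le a$. Let $\theta_L=\frac\pi2+\arctan L<\pi$ and $c_L=1/\cos(\theta_L/2)$. Then
$$\hat G(p_y(u))\le c_L\Big(\frac\eta a\Big)^{1/2}N(u-a),\qquad\eta<a. \tag{13}$$

**Proof.** *Case $\eta=y$.* We compare $\hat G$ with a square root. Let $b=u+i\varphi(u)$ and $\mathcal W=\{x+iv:|x+iv-b|<a,\ v>\varphi(x)\}$, a bounded open set on which $x>u-a\ge u_0$. If $|x+iv-b|\le a$ and $v>\varphi(x)$, then $v\le\varphi(u)+a\le\varphi(x)+La+a\le\varphi(x)+1$, so $x+iv\in X$. In particular $\mathcal W\subset X$. On $\overline{\mathcal W}$ we have $v-\varphi(u)\ge\varphi(x)-\varphi(u)\ge-L|x-u|$. In polar coordinates $\xi=b+\rho e^{i(\pi/2+\theta)}$, $|\theta|\le\pi$, we have $v-\varphi(u)=\rho\cos\theta$ and $x-u=-\rho\sin\theta$, so for $\rho>0$ the inequality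 says $\cos\theta\ge-L|\sin\theta|$, i.e. $|\theta|\le\theta_L$. The function
$$H=c_LN(u-a)\Big(\frac\rho a\Big)^{1/2}\cos\frac\theta2$$
is nonnegative and continuous on $\overline{\mathcal W}$ and harmonic in $\mathcal W$, being a multiple of the real part of a branch of a square root of $\xi-b$. A point $x+iv\in\partial\mathcal W$ has either $v=\varphi(x)$, where $\hat G=0\le H$, or $\rho=a$ and $v>\varphi(x)$; in the second case it lies in $X$ and $\hat G\le N(x)\le N(u-a)\le H$, as $c_L\cos\frac\theta2\ge1$. So $\hat G\le H$ in $\mathcal W$. Take $\rho=y$, $\theta=0$.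

*Case $\eta=2\pi-y$.* Reflect: the domain $\{\overline w:w\in D\}$ omits $\{e^{u-i\varphi(u)}\}$, has the same $N$, and its Green function is $G(\overline w)$. Its point $u+i(-\varphi(u)+y')$ with $y'=2\pi-y$ corresponds to $u+i(\varphi(u)-y')=p_y(u)-2\pi i$. So the first case, applied to $-\varphi$ and $y'$, is the assertion. $\square$

Now let $F=f\in S$ and let $\varphi$ be Lipschitz with constant $L$. Here $e^{u_0}=\operatorname{dist}(0,\partial D)\le1$ by Schwarz's lemma. Put $m(u)=\hat G(p_\pi(u))$ and $p=2\sqrt{1+L^2}$.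

**Step 1: Harnack on the lines and along the middle of the channel.** We bound from below how fast $\hat G$ rises from the slit. For $u\ge u_0$,
$$\operatorname{dist}(p_y(u),\partial X)\ge\frac\eta{\sqrt{1+L^2}} . \tag{14}$$
Indeed a boundary point $u'+i(\varphi(u')+2\pi k)$ at horizontal distance $t=|u-u'|$ has vertical distance at least $|y-2\pi k|-Lt\ge\eta-Lt$. If $Lt<\eta$, the distance is at least $\min_t\sqrt{t^2+(\eta-Lt)^2}=\eta/\sqrt{1+L^2}$. If $Lt\ge\eta$, then $L>0$ and the distance is at least $t\ge\eta/L$. So $|\frac{d}{dy}\log\hat G(p_y(u))|\le p/\eta$, and integrating between $y$ and $\pi$,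
$$\Big(\frac\eta\pi\Big)^pm(u)\le\hat G(p_y(u))\le\Big(\frac\pi\eta\Big)^pm(u). \tag{15}$$
The curve $u\mapsto p_\pi(u)$ has speed at most $\sqrt{1+L^2}$ and distance at least $\pi/\sqrt{1+L^2}$ from $\partial X$, so
$$|\log m(u)-\log m(u')|\le B|u-u'|,\qquad B=\frac{2(1+L^2)}\pi,\quad u,u'\ge u_0. \tag{16}$$

**Step 2: the start of the channel.** This anchors an induction. The horizontal segment from $u_0-1+i(\varphi(u_0)+\pi)$ to $p_\pi(u_0)$ has distance at least $\pi/\sqrt{1+L^2}$ from $\partial X$, because $\partial X$ lies in $\mathrm{Re}\ge u_0$ and moving left of $u_0$ only increases distances to it. By (11), Harnack and (16), $m\ge c(L)>0$ on $[u_0,u_0+1]$. With $N<2$,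
$$\frac{N(u)}{m(u)}\le C_0(L),\qquad u_0\le u\le u_0+1. \tag{17}$$

**Step 3: the middle value controls the maximum.** We claim
$$N(u)\le C_1(L)\,m(u),\qquad u\ge u_0. \tag{18}$$
The danger is that the maximum on the line sits very near the slit. Either $N$ has dropped a lot over the last unit, and then the ratio $N/m$ has not grown; or it has not, and then Lemma 4 keeps the maximum point away from the slit. Precisely, let $A=e^B$, $u\ge u_0+1$ and $a=\frac1{1+L}\le1$.

* If $N(u-1)>A\,N(u)$, then by (16) $\displaystyle\frac{N(u)}{m(u)}<\frac{N(u-1)\,e^B}{A\,m(u-1)}=\frac{N(u-1)}{m(u-1)}$.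
* If $N(u-1)\le A\,N(u)$, let $p_y(u)$ be a point with $\hat G(p_y(u))=N(u)$ (Lemma 3). If $\eta<a$, then (13) and $N(u-a)\le N(u-1)$ give $N(u)\le c_L(\eta/a)^{1/2}A\,N(u)$, so $\eta\ge a(c_LA)^{-2}$. If $\eta\ge a$, this holds too, as $c_LA\ge1$. By (15), $N(u)\le\big(\pi(c_LA)^2/a\big)^pm(u)$.

By induction on $\lfloor u-u_0\rfloor$, starting from (17), we get (18) with $C_1=\max\{C_0,(\pi(c_LA)^2/a)^p\}$.

**Step 4: the area of the layer.** We bound $T(r)$ in (7), for $\frac12\le r<1$, $\delta=1-r$. The part of the image in $|w|<e^{u_0}\le1$ has logarithmic area at most $2\pi\log\frac92$, since $|f(z)|\ge\frac{|z|}{(1+|z|)^2}\ge\frac29$ for $|z|\ge\frac12$. Every point with $|w|\ge e^{u_0}$ in $D$ is $e^{p_y(u)}$ for exactly one $u\ge u_0$, $0<y<2\pi$, and $du\,dy$ is logarithmic area. So the rest is at most $\int_{u_0}^\infty\lambda(u)\,du$, with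
$$\lambda(u)=\big|\{y\in(0,2\pi):\tfrac\delta2\le\hat G(p_y(u))\le2\delta\}\big| .$$
If $N(u)<\frac\delta2$, then $\lambda(u)=0$. As $N$ is continuous, nonincreasing and tends to $0$, the set $\{u\ge u_0:N(u)\ge\frac\delta2\}$, if nonempty, is an interval $[u_0,u^*]$. For $u\le u^*$, (12) with $u'=u^*$ gives $N(u)\ge e^{(u^*-u)/2}\,\delta/2.4$. If $y$ belongs to the set that defines $\lambda(u)$, then (15) and (18) give
$$\eta\le\pi\Big(\frac{2\delta}{m(u)}\Big)^{1/p}\le\pi\Big(\frac{2C_1\delta}{N(u)}\Big)^{1/p}\le\pi(4.8\,C_1)^{1/p}e^{-(u^*-u)/(2p)} .$$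
The set of such $y$ has measure at most twice this bound, so
$$\int_{u_0}^\infty\lambda(u)\,du\le2\pi(4.8\,C_1)^{1/p}\cdot2p .$$
Hence $T(r)\le C'(L)$, and by (7) $I_f(r)\le2C'(L)/(1-r)$ for $\frac12\le r<1$. For $r<\frac12$, $I_f(r)\le I_f(\frac12)\le4C'(L)\le4C'(L)/(1-r)$. This proves Theorem 2, and with it the Corollary. $\blacksquare$

## 10. A slit with fingers: proof of Theorem 3

**Step 1: the slit.** We set up bumps of fixed height with free frequency. For integers $P_k\ge1$ ($k\ge0$) let $\varepsilon_k=\frac1{8P_k}$. Put $\varphi=0$ on $[k,k+\frac12]$. Divide $[k+\frac12,k+1]$ into $P_k$ cells $[c-2\varepsilon_k,c+2\varepsilon_k]$. In each cell put $\varphi=\pi$ for $|u-c|\le\frac12\varepsilon_k$, $\varphi=0$ for $|u-c|\ge\frac34\varepsilon_k$, and $\varphi$ linear in between. So $\varphi$ is continuous and $0\le\varphi\le\pi$ on $[0,\infty)$. We use the setting of Section 9 with $u_0=0$, with $F:\Delta\to D$ as there. Then $f=F/R_0\in S$ omits exactly the arc $\Gamma/R_0=\{e^{u+i\varphi(u+\log R_0)}:u\ge-\log R_0\}$,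 which is of the required form, and $I_f=I_F$. Lemmas 3 and 4 and (11) hold for $D$.

The strip $\{\pi<v<2\pi\}$ lies in $X$. Put $m(u)=\hat G(u+\frac{3\pi}2i)$, $u\in\mathbb R$. Points of that line have distance at least $\frac\pi2$ from $\partial X$, so
$$|\log m(u)-\log m(u')|\le\frac4\pi|u-u'|. \tag{19}$$

**Step 2: the middle value controls the maximum at $u_k=k+\frac14$, $k\ge 0$.** (In this section $u_k$ denotes these abscissas; the left end of the slit is $0$.) We claim
$$N(u_k)\le C_2\,m(u_k),\qquad k\ge0, \tag{20}$$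
where $C_2$ is an absolute constant, independent of $(P_k)$. The argument is that of Step 3 in Section 9, carried out in the flat parts.

For $k=0$: $N<2$, and $m(\frac14)\ge e^{-5/\pi}m(-1)\ge e^{-5/\pi}$ by (19) and (11). So $N(u_0)\le2e^{5/\pi}m(u_0)$.

Let $k\ge1$ and $A=e^{4/\pi}$. If $N(u_{k-1})>A\,N(u_k)$, then (19) gives $N(u_k)/m(u_k)<N(u_{k-1})/m(u_{k-1})$. Otherwise let $u_k+iy$, $0<y<2\pi$, be a point with $\hat G=N(u_k)$; recall $\varphi(u_k)=0$. On $|u-u_k|\le\frac14$ we have $\varphi=0$, so Lemma 4 with $L=0$, $a=\frac14$, $c_0=\sqrt2$ applies. As $N(u_k-\frac14)=N(k)\le N(u_{k-1})$, it gives for $\eta<\frac14$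
$$N(u_k)\le\sqrt2\,(4\eta)^{1/2}N(u_{k-1})\le2\sqrt2\,A\,\eta^{1/2}N(u_k).$$
So in all cases $\eta\ge\eta_0:=\frac1{8A^2}$, which is less than $\frac14$. On the vertical segment from $u_k+iy$ to $u_k+\frac{3\pi}2i$ the distance to $\partial X$ is at least $\eta_0$: boundary points with $|u-u_k|\le\frac14$ lie on $v\in2\pi\mathbb Z$, at vertical distance at least $\min(\eta,\frac\pi2)\ge\eta_0$, and the others are at horizontal distance at least $\frac14$. The segment has length at most $2\pi$, so Harnack gives $N(u_k)\le e^{4\pi/\eta_0}m(u_k)$. By induction (20) holds with $C_2=\max\{2e^{5/\pi},e^{4\pi/\eta_0}\}$.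

**Step 3: the set-up of one block.** Fix an integer $P^*\ge1$ with $P^*\ge\log(4C_2)$; this is possible since $C_2$ does not depend on $(P_k)$. Let $1\le J\le K$ be integers and suppose $P_k=j+P^*$ for $k=K-j$, $1\le j\le J$. Put
$$\delta=m(K)\le N(K)<2 .$$
Consider a cell of $[k+\frac12,k+1]$ with center $c$, write $\varepsilon=\varepsilon_k$, and let $g(v)=\hat G(c+iv)$ for $\frac{3\pi}2\le v<3\pi$. As $\varphi(c)=\pi$, this segment lies in $X$. We show that $g$ passes the level $\delta$ at a definite distance from the slit.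

**Step 4: deep in the finger, $g<\delta$.** Consider the bounded open set $\{|u-c|<\frac34\varepsilon,\ 2\pi<v<2\pi+\varphi(u)\}\subset X$. On it the function
$$N(k+\tfrac12)\,\cos\Big(\frac{u-c}\varepsilon\Big)e^{-(v-2\pi)/\varepsilon}\Big/\cos\tfrac34$$
is harmonic. It is nonnegative on the boundary graph, where $\hat G=0$, and on $v=2\pi$ it is at least $N(k+\frac12)\ge\hat G$. So it dominates $\hat G$. Now $N(k+\frac12)\le N(u_k)\le C_2m(u_k)\le C_2e^{4j/\pi}\delta$ by (20) and (19), since $0<K-u_k=j-\frac14<j$. At $v=3\pi-\varepsilon$ the exponential is $e^{1-\pi/\varepsilon}$, and $e/\cos\frac34<4$. Hence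
$$g(3\pi-\varepsilon)\le4C_2\,e^{4j/\pi-\pi/\varepsilon}\,\delta<\delta,$$
because $\pi/\varepsilon=8\pi(j+P^*)>\frac4\pi j+\log(4C_2)$.

**Step 5: in the channel, $g>\delta$.** For $j\ge2$ we have $K-u_{k+1}=j-\frac54>0$, so (12) and (20) give
$$\delta\le N(K)\le1.2\,e^{-(j-5/4)/2}N(u_{k+1})\le1.2\,e^{-(j-5/4)/2}\,C_2\,m(u_{k+1}).$$
Since $|c-u_{k+1}|\le\frac34$, (19) gives $m(c)\ge e^{-3/\pi}m(u_{k+1})$. So $g(\frac{3\pi}2)=m(c)>\delta$ for $j\ge j_0$, with $j_0\ge2$ absolute.

**Step 6: each cell contributes a disc.** Let $j_0\le j\le J$. As $\varepsilon\le\frac18$, we have $\frac{3\pi}2<3\pi-\varepsilon$, and by continuity there is $v^*\in(\frac{3\pi}2,3\pi-\varepsilon)$ with $g(v^*)=\delta$. The distance of $c+iv^*$ to $\partial X$ is at least $\frac\varepsilon2$: boundary points on the graph raised by $2\pi$ have either $|u-c|>\frac\varepsilon2$ or $v=3\pi$, and all other translates of the graph lie in $v\le\pi$ or $v\ge4\pi$, at distance at least $\frac\pi2$. By Harnack's inequality in the disc of radius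 $\frac\varepsilon2$, on the concentric disc of radius $\frac\varepsilon8$ the ratio $\hat G/\delta$ lies between $\frac{1-1/4}{1+1/4}=\frac35$ and $\frac53$. So $\frac\delta2\le\hat G\le2\delta$ there. These discs, one per cell, have disjoint projections to the $u$-axis, so their images under $\exp$ are disjoint, and $\exp$ is injective on each. Therefore the logarithmic area of $\{\frac\delta2\le G\le2\delta\}$ is at least
$$\sum_{j=j_0}^JP_k\,\frac{\pi\varepsilon_k^2}{64}=\frac\pi{4096}\sum_{j=j_0}^J\frac1{j+P^*}=:\sigma_J\qquad(k=K-j).$$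
By (6), which holds for $F$ too, this area equals
$$\int_{e^{-2\delta}}^{e^{-\delta/2}}I_f(\rho)\frac{d\rho}\rho\le\frac{3\delta}2\,I_f(e^{-\delta/2}).$$
Put $r=e^{-\delta/2}$. Since $\delta\le2$ and $1-e^{-x}\ge\frac x2$ on $[0,1]$, $1-r\ge\frac\delta4$. So
$$(1-r)I_f(r)\ge\frac{\sigma_J}6. \tag{21}$$

**Step 7: infinitely many blocks.** It remains to choose $(P_k)$ so that (21) is available with arbitrarily large $J$. Let consecutive blocks of lengths $J_1,J_2,\dots\to\infty$ fill $\{0,1,2,\dots\}$: with $K_0=0$ and $K_n=K_{n-1}+J_n$, the $n$-th block is $\{K_{n-1},\dots,K_n-1\}$, and in it $P_k=K_n-k+P^*$. Then Steps 3–6 apply with $K=K_n$, $J=J_n\le K_n$ for every $n$. All constants are absolute and $\sigma_{J_n}\to\infty$, so $(1-r)I_f(r)$ is unbounded on $(0,1)$. It is bounded on $(0,r_1]$ for each $r_1<1$, because $I_f$ is nondecreasing. So it is not $O(1)$ as $r\to1$, and by (4) $\log(f(z)/z)\notin\Lambda^2_{1/2}$. $\blacksquare$
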